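\title{The complexity of boolean matrices in XOR circuits\\ of bounded fanin and fanout}

\begin{abstract}
We show that the number of edges needed to compute the hardest $n\times n$ boolean matrix by an XOR circuit with all in-degrees and out-degrees at most $2$ is asymptotically $n^2/\log n$. More generally, if in-degrees are bounded by $d$ and out-degrees by $k$, the answer is $\frac{\mu}{\mu-1}\cdot\frac{n^2}{2\log n}$ with $\mu=\min(d,k)$, and almost all matrices need this many edges. The lower bound is a counting argument along a spanning forest of the circuit. For the upper bound we write the matrix as a sum of about $n^2/(2\log n)$ rank-one matrices taken from a small fixed supply, and we let the same paths copy values and add values. The errors that this sharing causes are steered into parts of the matrix that have not yet been computed.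
\end{abstract}

\section{The problem and the results}\label{sec:intro}

An \emph{XOR circuit} on inputs $x_1,\dots,x_n$ is a directed acyclic graph without parallel edges whose sources are exactly $n$ nodes labeled $x_1,\dots,x_n$. Every other node has in-degree at least $1$ and computes the sum over $\mathbb F_2$ of the values at its in-neighbors, so every node computes a linear form in $x=(x_1,\dots,x_n)^{\top}$. Some $n$ nodes are designated as outputs, and the circuit \emph{computes} the $n\times n$ boolean matrix $A$ if the outputs compute the $n$ components of $Ax$. The \emph{size} of a circuit is its number of edges. All arithmetic on vectors and matrices is over $\mathbb F_2$, and logarithms are to base $2$.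

For $d,k\in\{2,3,\dots\}\cup\{\infty\}$ let $L_{d,k}(A)$ be the minimum size of a circuit computing $A$ in which all in-degrees are at most $d$ and all out-degrees are at most $k$, and let $L_{d,k}(n)$ be the maximum of $L_{d,k}(A)$ over all $n\times n$ matrices $A$. The bound $d$ limits how many values a node may add (fanin), and the bound $k$ limits how often a computed value may be used (fanout). We write $L(n)=L_{2,2}(n)$. It is known that
\begin{equation}\label{eq:known}
(1-o(1))\,\frac{n^2}{\log n}\le L(n)\le (2+o(1))\,\frac{n^2}{\log n},
\end{equation}
and that $L_{2,\infty}(n)$ and $L_{\infty,2}(n)$ are both $(1+o(1))\,n^2/\log n$. The problem posed in \cite{CLBO} is to find the asymptotic behavior of $L(n)$: is $L(n)\sim c\,n^2/\log n$ for some constant $c$, and if so, what is $c$? We show that $c=1$.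

\begin{theorem}\label{thm:two}
We have $L(n)=(1+\varepsilon_n)\,\dfrac{n^2}{\log n}$ with
$$-O\Big(\frac1{\log n}\Big)\le \varepsilon_n\le O\Big(\frac{\log\log n}{\sqrt{\log n}}\Big).$$
In particular, $L(n)\sim n^2/\log n$.
\end{theorem}

This is the case $d=k=2$ of the following theorem. We put $\mu=\min(d,k)$, and for $\mu=\infty$ we read $1/\mu$ as $0$ and $\frac{\mu}{\mu-1}$ as $1$.

\begin{theorem}\label{thm:general}
For all fixed $d,k\in\{2,3,\dots\}\cup\{\infty\}$,
$$L_{d,k}(n)\sim \frac{\mu}{\mu-1}\cdot\frac{n^2}{2\log n},\qquad \mu=\min(d,k).$$
More precisely:
\begin{enumerate}
\item[(a)] For every $\mu\le\infty$ and all large $n$, all but a $2^{-n^2/\log n}$ fraction of the $n\times n$ matrices $A$ satisfy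
$$L_{d,k}(A)\ge\Big(1-\frac{6}{\log n}\Big)\frac{\mu}{\mu-1}\cdot\frac{n^2}{2\log n}.$$
\item[(b)] For $\mu<\infty$,
$$L_{d,k}(n)\le\Big(1+O\Big(\frac{\log\log n}{\sqrt{\log n}}\Big)\Big)\frac{\mu}{\mu-1}\cdot\frac{n^2}{2\log n}.$$
\end{enumerate}
\end{theorem}

In particular, almost all matrices have asymptotically maximal complexity. We have made no attempt to optimize the error terms.

To see which value of $c$ one might have expected, consider the direct way to enforce a degree bound. A node $v$ of in-degree $a>2$ can be replaced by a \emph{summing path} $p_1\to p_2\to\dots\to p_{a-1}=v$, in which $p_1$ receives two of the old in-edges and every later node receives one. A node $v$ of out-degree $a>2$ can be replaced by a \emph{copying path} $v=q_1\to q_2\to\dots\to q_{a-1}$, in which the last node sends two of the old out-edges and every earlier node sends one. Either path has $a-2$ new edges. So each of the two bounds costs at most one new edge per old edge. For instance $L_{2,2}(A)\le 2L_{2,\infty}(A)$, and with the known value of $L_{2,\infty}(n)$ this gives the upper bound in \eqref{eq:known}. By Theorem~\ref{thm:general}, the constant is $\frac12$ when no degree is bounded, and it is $1$ when one degree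 is bounded by $2$: the first bound costs the full price of one new edge per old edge. It is natural to guess that the second bound costs as much again, which would give $c=\frac32$, and this is what summing and copying paths achieve (Corollary~\ref{cor:depth3}). Theorem~\ref{thm:two} says that the second bound is asymptotically free.

The reason can be read off the lower bound (Section~\ref{sec:lower}). A circuit contains a forest that can be described with a bounded number of bits per node, while each remaining edge takes about $2\log n$ bits. To describe $n^2$ matrix entries one needs about $n^2/(2\log n)$ edges of the second kind, and a degree bound $\mu$ forces at least a $1/\mu$ fraction of all edges into the forest. For $\mu=2$ an optimal circuit should therefore consist, up to lower-order terms, of nodes of in-degree and out-degree $2$ strung on long paths, each with one path edge and one informative edge going in and the same going out. Such a path copies and sums at once. The upper bound builds circuits of this shape in two steps. Section~\ref{sec:rankone} produces $n^2/(2\log n)$ informative edges, each responsible for about $2\log n$ matrix entries, and Section~\ref{sec:chains} connects them by shared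 paths. Both steps rest on one principle: an object is made to do two jobs, this produces unwanted entries, and the unwanted entries are placed in a part of the matrix that is treated later and are corrected there.

\section{Counting circuits along a forest}\label{sec:lower}

A circuit with $L$ edges has at most $L+n$ nodes, and naming both ends of every edge takes about $2\log L$ bits per edge. This is wasteful, because the names of the nodes carry no information. We choose the names so that a spanning forest of the circuit is described almost for free, and so that for the other edges only one end has to be named. Two standard encodings are used.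

\emph{Forests.} Take a rooted forest on $M$ nodes and fix an order of the roots and of the children of every node. Traverse it depth-first, writing an opening parenthesis on entering a node and a closing one on leaving it, and name the nodes $1,\dots,M$ in the order in which they are entered. The word of $2M$ parentheses determines the forest on the named nodes, so at most $4^M$ named forests arise.

\emph{Compositions.} There are at most $2^{r+s}$ sequences of $r$ nonnegative integers with sum $s$: write each integer in unary and follow it by a separator to get a binary word of length $r+s$.

\begin{lemma}\label{lem:count}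
For all $d,k,n$ and every integer $L\ge0$, the number of $n\times n$ matrices $A$ with $L_{d,k}(A)\le L$ is at most
$$(L+1)^2\,16^{L+n}\,(L+n)^{(1-1/\mu)L+2n}.$$
\end{lemma}

\begin{proof}
Consider circuits with exactly $L'\le L$ edges and $V$ non-input nodes. Every non-input node has an in-edge, so $V\le L'$, and there are at most $(L+1)^2$ pairs $(L',V)$. We fix such a pair and bound the number of circuits up to renaming of nodes. The forest is taken on the side where the degree bound is $\mu$.

\emph{Case $\mu=d$, including $\mu=\infty$.} Every edge enters a non-input node, so $L'\le dV$ if $d<\infty$, and in all cases $L'-V\le(1-1/\mu)L'$. Choose one in-edge for each non-input node and call its tail the parent of the node. Since the graph is acyclic, passing to parents ends at a node without a parent, that is, at an input. The chosen edges thus form a forest on all $V+n$ nodes whose roots are the inputs. Order the roots as $x_1,\dots,x_n$ and name the nodes as above. The circuit is then determined by the following data: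
\begin{itemize}
\item the named forest, which also locates the inputs: at most $4^{V+n}$ choices;
\item the number of further in-edges of each non-input node, $V$ integers with sum $L'-V$: at most $2^{L'}$ choices;
\item the tails of these $L'-V$ edges, listed in the order of their heads: at most $(V+n)^{L'-V}$ choices;
\item the outputs: at most $(V+n)^n$ choices.
\end{itemize}
The product is at most $8^{L+n}(L+n)^{(1-1/\mu)L+n}$.

\emph{Case $\mu=k<\infty$.} Let $V^+$ be the number of nodes of positive out-degree. Then $L'\le kV^+$, so $L'-V^+\le(1-1/\mu)L'$. Choose one out-edge for each such node and call its head the parent. By acyclicity this gives a forest on all $V+n$ nodes whose roots are the nodes of out-degree $0$. The circuit is determined by: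
\begin{itemize}
\item the named forest, which also determines $V^+$ as the number of non-roots: at most $4^{V+n}$ choices;
\item the number of further out-edges of each node, $V+n$ integers with sum $L'-V^+\le L'$: at most $2^{V+n+L'}\le 2^{2L'+n}$ choices;
\item the heads of these $L'-V^+$ edges: at most $(V+n)^{(1-1/\mu)L'}$ choices;
\item the positions of the inputs and of the outputs: at most $(V+n)^{2n}$ choices.
\end{itemize}
The product is at most $16^{L+n}(L+n)^{(1-1/\mu)L+2n}$. Each circuit computes one matrix, and the lemma follows.
\end{proof}

The degree bound enters only through the inequality $L'\le\mu V$ or $L'\le \mu V^+$, which makes the forest large. The larger of $d$ and $k$ is not used at all.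

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
Let $L$ be the integer part of $(1-\frac6{\log n})\frac{\mu}{\mu-1}\frac{n^2}{2\log n}$. Since $\frac{\mu}{\mu-1}\le2$, we have $L\le n^2/\log n$, and so $\log(L+n)\le 2\log n$ for large $n$. The logarithm of the bound in Lemma~\ref{lem:count} is at most
$$\Big(1-\frac1\mu\Big)L\cdot 2\log n+4L+O(n\log n)\le\Big(1-\frac{6}{\log n}\Big)n^2+\frac{4n^2}{\log n}+O(n\log n),$$
which is at most $n^2-n^2/\log n$ for large $n$. So all but a $2^{-n^2/\log n}$ fraction of the $2^{n^2}$ matrices have $L_{d,k}(A)\ge L+1$, and $L+1$ exceeds the bound in (a).
\end{proof}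

\begin{remark}
The encodings above also cover circuits with parallel edges, and circuits in which outputs coincide with each other or with inputs. The circuits built below have no parallel edges and have $n$ distinct non-input outputs. The results therefore do not depend on these conventions.
\end{remark}

\section{Repairing degrees}\label{sec:repair}

Our constructions first produce a graph that violates the rules at a small number of edges. The next lemma bounds the cost of the repair once and for all. A \emph{precircuit} is defined like a circuit, except that non-input nodes of in-degree $0$ are allowed and compute $0$, and that the outputs $y_1,\dots,y_n$ are required to be distinct non-input nodes.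

\begin{lemma}\label{lem:repair}
Let a precircuit with $h$ edges compute $A$. Then $L_{\infty,\infty}(A)\le h+n+4$. Moreover, let $\mu\ge2$, let $P$ be a set of nodes that contains no input and no output and whose nodes have in-degree and out-degree at most $\mu$, and let $Q$ be the number of edges with at least one end outside $P$. Then
$$L_{\mu,\mu}(A)\le h+2Q+3(n+4).$$
\end{lemma}

\begin{proof}
Add three nodes $a,a',z$, not in $P$, and the $n+4$ edges $x_1\to a$, $x_1\to a'$, $a\to z$, $a'\to z$, and $z\to y_i$ for all $i$. The node $z$ computes $x_1+x_1=0$, so the outputs keep their values. Now delete, as long as possible, a non-input node of in-degree $0$ together with its out-edges. Such a node computes $0$, so no other value changes. Every output is reachable from $x_1$ through $z$ and is never deleted; this is the purpose of $z$, needed when $A$ has a zero row. The result is a circuit for $A$ with at most $h+n+4$ edges, which proves the first claim.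

Next give every node $v\notin P$ of in-degree more than $2$ a summing path and every node $v\notin P$ of out-degree more than $2$ a copying path, as in Section~\ref{sec:intro}. The node $v$ is the last node of the former and the first node of the latter, it keeps its value and its role as input or output, and it now has in-degree and out-degree at most $2$. The other nodes of a summing path have in-degree $2$ and out-degree $1$; the other nodes of a copying path have in-degree $1$ and out-degree $2$, and they have the value of $v$. The degrees of the nodes in $P$ have not grown. The graph stays acyclic, since each node was replaced by a directed path. An old edge $u\to v$ now runs from the path of $u$ to the path of $v$; different old edges have different pairs $(u,v)$ and the paths of different nodes are disjoint, so no parallel edges appear. The number of new edges is at most the sum of the in-degrees and out-degrees of the nodes outside $P$, which is at most $2(Q+n+4)$.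
\end{proof}

\section{Sums of rank-one matrices from a small family}\label{sec:rankone}

For a set $S$ of indices let $1_S$ be its indicator vector, and write $\langle S\rangle=1_S^{\top}x=\sum_{j\in S}x_j$. The matrix $1_T1_S^{\top}$ has ones exactly on $T\times S$; we call it, and also the pair $(S,T)$, a \emph{term}. The \emph{weight} of a family $\mathcal F$ of sets is $\|\mathcal F\|=\sum_{S\in\mathcal F}|S|$. If all sets in $\mathcal F$ are nonempty, then $|\mathcal F|\le\|\mathcal F\|$.

Suppose that $\mathcal F$ is a family of subsets of $[n]=\{1,\dots,n\}$ and that $A=\sum_{(S,T)\in\Theta}1_T1_S^{\top}$ for a set $\Theta\subseteq\mathcal F\times\mathcal F$. Then $A$ is computed by a precircuit of depth three. For each $S\in\mathcal F$ take a node $f_S$ with edges $x_j\to f_S$ for $j\in S$, and a node $g_S$ with edges $g_S\to y_i$ for $i\in S$; for each $(S,T)\in\Theta$ add the edge $f_S\to g_T$. Then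
$$y_i=\sum_{T\ni i}g_T=\sum_{(S,T)\in\Theta,\ T\ni i}\langle S\rangle=(Ax)_i,$$
and the size is $|\Theta|+2\|\mathcal F\|$. Each term costs a single edge. We want one family of weight $o(n^2/\log n)$ that serves all matrices with as few terms as possible. By Theorem~\ref{thm:general}(a) and Lemma~\ref{lem:repair}, most matrices then need $(1-o(1))\,n^2/(2\log n)$ terms, so a term can account for at most about $2\log n$ entries on average.

Half of this is easy to reach. Cut $[n]$ into groups of $p$ indices and let $\mathcal F$ consist of all subsets of groups; its weight is at most about $n2^p$, which allows $p=\log n-O(\log\log n)$. The part of row $i$ in a group of columns is the term $1_{\{i\}}1_V^{\top}$, where $V$ is its support. This \emph{row method} accounts for $p\approx\log n$ entries per term. It is wasteful on one side: $T$ ranges over only $n$ singletons. The \emph{column method}, with terms $1_U1_{\{j\}}^{\top}$, is wasteful on the other side. We merge a term of the row method and a term of the column method into one term.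

The smallest case is a $2\times2$ matrix with prescribed off-diagonal entries $\xi$ and $\eta$. One term produces both:
$$\begin{pmatrix}\xi\\ 1\end{pmatrix}\begin{pmatrix}\eta&1\end{pmatrix}=\begin{pmatrix}\xi\eta&\xi\\ \eta&1\end{pmatrix}.$$
The price is that the diagonal is spoiled. In general, for $i\notin U$ and $j\notin V$,
\begin{equation}\label{eq:merge}
1_{\{i\}\cup U}\,1_{\{j\}\cup V}^{\top}=1_U1_{\{j\}}^{\top}+1_{\{i\}}1_V^{\top}+1_U1_V^{\top}+1_{\{i\}}1_{\{j\}}^{\top},
\end{equation}
where the first two summands are wanted and the last two are not. Two points need care. The unwanted summands must fall in a small region, where the row method can afford to correct them; for this we cut the matrix into $B\times B$ blocks and send them to the diagonal blocks, a $1/B$ fraction of the matrix. And the sets $\{i\}\cup U$ must form a family of small weight, so $i$ must determine the group containing $U$ up to few choices; for this we pair a group only with the groups in the same position of the other blocks.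

\begin{lemma}\label{lem:rankone}
For all large $N$, with $\lambda=\log N$, one can assign to every set $I$ with $|I|\le N$ a family $\mathcal F(I)$ of nonempty subsets of $I$ with $\|\mathcal F(I)\|\le N^2/\lambda^5$ such that the following holds. For any two such sets $I,J$, every matrix $M$ with rows indexed by $I$ and columns indexed by $J$ has the form
$$M=\sum_{(S,T)\in\Theta}1_T1_S^{\top},\qquad \Theta\subseteq\mathcal F(J)\times\mathcal F(I),\qquad |\Theta|\le E_N:=\Big(1+\frac{\log\lambda}{\sqrt\lambda}\Big)\frac{N^2}{2\lambda}.$$
\end{lemma}

Here $\Theta$ is a set, so no term is repeated.

\begin{proof}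
Let $p=\lfloor\lambda-8\log\lambda\rfloor$, $B=\lceil\sqrt\lambda\,\rceil$, $G=\lceil N/(Bp)\rceil$ and $N'=BGp$. For large $N$ we have $1\le p\le\lambda-1$ and $B(p+1)+1\le\lambda^2$, hence $N\le N'\le N+Bp\le N+\lambda^2\le 2N$. We first treat $N'\times N'$ matrices.

\emph{The family.} Partition $[N']$ into \emph{blocks} $H_1,\dots,H_B$ of size $Gp$, and each block $H_r$ into \emph{groups} $H_r[1],\dots,H_r[G]$ of size $p$. Let $\mathcal F$ consist of all subsets of groups and of all sets $\{i\}\cup U$ with $i\in H_s[g]$ and $U\subseteq H_r[g]$ for some $r<s$ and some $g$. The subsets of groups have total weight at most $(N'/p)\,2^p\,p=N'2^p$. A set of the second kind has at most $p+1$ elements and is fixed by $i$, which determines $s$ and $g$, by $r$, and by $U$; there are at most $N'B2^p$ such sets. Since $2^p\le N/\lambda^8$,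
$$\|\mathcal F\|\le N'2^p\big(B(p+1)+1\big)\le 2N\cdot\frac{N}{\lambda^8}\cdot\lambda^2\le\frac{N^2}{\lambda^5}.$$

\emph{Off-diagonal blocks.} Let $M'$ be an $N'\times N'$ matrix. Fix $r<s$ and $g,h\in[G]$, and consider the two $p\times p$ regions $H_r[h]\times H_s[g]$ and $H_s[h]\times H_r[g]$. We treat the first by columns and the second by rows. Let $H_s[g]=\{j_1,\dots,j_p\}$ and let $U_\nu\subseteq H_r[h]$ be the set of rows in $H_r[h]$ at which column $j_\nu$ of $M'$ has a one. Let $H_s[h]=\{i_1,\dots,i_p\}$ and let $V_\nu\subseteq H_r[g]$ be the set of columns in $H_r[g]$ at which row $i_\nu$ of $M'$ has a one. The sets $T_\nu=\{i_\nu\}\cup U_\nu$ and $S_\nu=\{j_\nu\}\cup V_\nu$ belong to $\mathcal F$. Sum \eqref{eq:merge} over $\nu=1,\dots,p$. The first summands add up to the part of $M'$ on $H_r[h]\times H_s[g]$, the second summands add up to the part of $M'$ on $H_s[h]\times H_r[g]$, the third are supported on $H_r\times H_r$, and the fourth on $H_s\times H_s$. So $p$ terms account for $2p^2$ entries.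

As $g$ and $h$ range over $[G]$, the first regions partition $H_r\times H_s$ and the second regions partition $H_s\times H_r$. Doing this for all $r<s$ gives $\binom B2G^2p$ terms whose sum $M''$ agrees with $M'$ on all $H_r\times H_s$ with $r\ne s$.

\emph{Diagonal blocks.} The matrix $M'+M''$ is supported on $\bigcup_rH_r\times H_r$. For each $r$, each $i\in H_r$ and each $g$, the part of its row $i$ in the columns $H_r[g]$ is a term $1_{\{i\}}1_V^{\top}$ with $V\subseteq H_r[g]$; both $\{i\}$ and $V$ are subsets of groups. This takes $N'G$ terms, and all terms together sum to $M''+(M'+M'')=M'$.

\emph{The number of terms.} Since $G=N'/(Bp)$, the total is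
$$\frac{B-1}{B}\cdot\frac{N'^2}{2p}+\frac{2}{B}\cdot\frac{N'^2}{2p}=\Big(1+\frac1B\Big)\Big(\frac{N'}{N}\Big)^2\frac{\lambda}{p}\cdot\frac{N^2}{2\lambda}.$$
Here $1/B\le1/\sqrt\lambda$, $(N'/N)^2=1+O(\lambda^2/N)$, and $\lambda/p\le\lambda/(\lambda-8\log\lambda-1)=1+O(\log\lambda/\lambda)$. For large $N$ the product of the first three factors is therefore at most $1+\log\lambda/\sqrt\lambda$, with room to spare.

\emph{Restriction.} For each set $I$ with $|I|\le N$ fix an injection $\iota_I\colon I\to[N']$ and let $\mathcal F(I)$ be the family of nonempty preimages $\iota_I^{-1}(S)$, $S\in\mathcal F$. Then $\|\mathcal F(I)\|\le\|\mathcal F\|$. Given $M$, let $M'$ have the entry $M_{ij}$ at position $(\iota_I(i),\iota_J(j))$ and zeros elsewhere. Decompose $M'$ as above and replace each pair $(S,T)$ by $(\iota_J^{-1}(S),\iota_I^{-1}(T))$; the new terms sum to $M$. Drop the terms with an empty set, which are zero, and cancel equal terms in pairs, which is possible in characteristic $2$. The remaining terms form the set $\Theta$.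
\end{proof}

The family $\mathcal F(I)$ depends neither on $M$ nor on the other index set. This will allow many submatrices to share the nodes $f_S$ and $g_T$.

\begin{corollary}\label{cor:depth3}
We have $L_{\infty,\infty}(n)\le(1+o(1))\dfrac{n^2}{2\log n}$ and $L_{2,2}(n)\le(3+o(1))\dfrac{n^2}{2\log n}$.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:rankone} with $N=n$ and $I=J=[n]$. The depth-three precircuit has $h\le E_n+2n^2/(\log n)^5$ edges. Lemma~\ref{lem:repair} gives $L_{\infty,\infty}(A)\le h+n+4$ and, with $P=\emptyset$ and $Q=h$, also $L_{2,2}(A)\le3h+3(n+4)$.
\end{proof}

The first bound, together with Theorem~\ref{thm:general}(a), settles the case $\mu=\infty$ of Theorem~\ref{thm:general}.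

\section{Paths that copy and sum at once}\label{sec:chains}

\subsection{One shared path}

In the second bound of Corollary~\ref{cor:depth3} each term pays for three edges: its own edge $f_S\to g_T$, one edge of the copying path of $f_S$, and one edge of the summing path of $g_T$. The nodes of a copying path have a free in-slot and the nodes of a summing path have a free out-slot. To get down to two edges per term we lay a copying path and a summing path on top of each other.

\begin{example}\label{ex:chain}
Suppose that the sum $u_1+u_2+u_3$ is wanted at one place $y_0$ and the value $w$ is wanted at three places $y_1,y_2,y_3$. Take a path $v_1\to v_2\to v_3$, feed $w$ into $v_1$ and $u_i$ into $v_i$, and send the value of $v_i$ to $y_i$ (Figure~\ref{fig:chain}). Then $v_1=w+u_1$, $v_2=w+u_1+u_2$, $v_3=w+u_1+u_2+u_3$, and each $v_i$ has in-degree and out-degree $2$. The sum is recovered exactly by one more node $e=v_3+w$. The copies are not exact: instead of the first matrix below we have computed the second,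
$$\left(\begin{array}{ccc|c}1&1&1&0\\ \hline 0&0&0&1\\ 0&0&0&1\\ 0&0&0&1\end{array}\right),\qquad
\left(\begin{array}{ccc|c}1&1&1&0\\ \hline 1&0&0&1\\ 1&1&0&1\\ 1&1&1&1\end{array}\right),$$
with columns $u_1,u_2,u_3,w$ and rows $y_0,\dots,y_3$. Both diagonal blocks are correct, the block above them is untouched, and the error is confined to the lower left block. If that block has yet to be computed, the error costs nothing: one computes the wanted block plus the error instead.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small},dot/.style={circle,draw,inner sep=1pt,minimum size=6mm}]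
\node[dot] (w) at (0,0) {$w$};
\node[dot] (v1) at (1.8,0) {$v_1$};
\node[dot] (v2) at (4.2,0) {$v_2$};
\node[dot] (v3) at (7,0) {$v_3$};
\node[dot] (e) at (9,0) {$e$};
\node (s) at (10.9,0) {$u_1+u_2+u_3$};
\node (u1) at (1.8,1.2) {$u_1$};
\node (u2) at (4.2,1.2) {$u_2$};
\node (u3) at (7,1.2) {$u_3$};
\node (o1) at (1.8,-1.2) {$w+u_1$};
\node (o2) at (4.2,-1.2) {$w+u_1+u_2$};
\node (o3) at (7,-1.2) {$w+u_1+u_2+u_3$};
\draw[->] (w) -- (v1);
\draw[->,very thick] (v1) -- (v2);
\draw[->,very thick] (v2) -- (v3);
\draw[->] (v3) -- (e);
\draw[->] (e) -- (s);
\draw[->] (u1) -- (v1);
\draw[->] (u2) -- (v2);
\draw[->] (u3) -- (v3);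
\draw[->] (v1) -- (o1);
\draw[->] (v2) -- (o2);
\draw[->] (v3) -- (o3);
\draw[->,rounded corners] (w) -- (0,1.8) -- (9,1.8) -- (e);
\end{tikzpicture}
\caption{A path $v_1\to v_2\to v_3$ of nodes of in-degree and out-degree $2$ that adds $u_1,u_2,u_3$ and copies $w$ at the same time. The node $e$ adds $w$ a second time and so outputs the exact sum. The three copies of $w$, sent downward, are polluted by partial sums of the $u_i$.}
\label{fig:chain}
\end{figure}

A shared path of length $b$ has $b-1$ path edges and four edges of overhead (into $v_1$, into $e$ twice, out of $e$), and it receives $b$ edges and sends $b$ edges. In the construction every term edge is sent by one shared path and received by another, so for large $b$ a term pays for its own edge and for one path edge. With degree bound $\mu$ a path node receives and sends $\mu-1$ term edges, and a term pays $1+\frac1{\mu-1}=\frac{\mu}{\mu-1}$ edges.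

The difficulty is to keep the errors away from finished work. Cut $A$ into $K\times K$ submatrices, called cells, and consider a run of cells $(r_1,s_1),(r_2,s_2),\dots$ in which the paths that sum for cell $t$ also copy for cell $t+1$. The values sent for cell $t$ are polluted by variables from the column blocks $s_1,\dots,s_{t-1}$ and are delivered to the row block $r_t$, so errors appear in the cells $(r_t,s_j)$ with $j<t$. If $r_j=r_t$ this is cell $j$, and if $s_j=s_t$ it is cell $t$. So a run should use each row block and each column block only once. A diagonal $r-s=\delta$, traversed downward, is such a run, and its errors lie on the diagonals with larger $\delta$. Treating the diagonals in increasing order then never spoils a finished cell. A run of $\kappa$ cells needs $\kappa+1$ layers of paths, because the first layer only copies and the last only sums; separate copying and summing would need $2\kappa$ layers. For $K=2$ the runs are $(1,2)$, then $(1,1),(2,2)$, then $(2,1)$; the middle run is the situation of Example~\ref{ex:chain}, and $2+3+2=7$ layers replace $8$. As $K$ grows, the number of layers per cell tends to $1$.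

\subsection{The construction}

Since $L_{d,k}(A)\le L_{\mu,\mu}(A)$, it suffices to prove Theorem~\ref{thm:general}(b) for $d=k=\mu<\infty$. Let $n$ be large and put
$$\ell=\log n,\qquad K=\lceil\sqrt\ell\,\rceil,\qquad m=\lceil n/K\rceil,\qquad b=\lceil\ell\rceil,\qquad D=(\mu-1)b.$$
Partition $[n]$ into blocks $I_1,\dots,I_K$ of size at most $m$. The \emph{cell} $(r,s)$ is $I_r\times I_s$, and it lies on \emph{diagonal} $r-s$. Apply Lemma~\ref{lem:rankone} with $N=m$, and write
$$\mathcal F_r=\mathcal F(I_r),\qquad E=E_m,\qquad \omega=m^2/(\log m)^5,$$
so that $|\mathcal F_r|\le\|\mathcal F_r\|\le\omega$. We regard matrices indexed by a cell as $n\times n$ matrices supported on that cell.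

\emph{Common nodes.} These are the inputs $x_j$, the outputs $y_i$, and, for each $S\in\mathcal F_1\cup\dots\cup\mathcal F_K$, nodes $f_S$ and $g_S$ with the edges $x_j\to f_S$ for $j\in S$ and $g_S\to y_i$ for $i\in S$, as in Section~\ref{sec:rankone}.

\emph{The graph $\Gamma_\delta$ for one diagonal.} Fix $\delta$ with $|\delta|\le K-1$, let $\kappa=K-|\delta|$, and list the cells of diagonal $\delta$ as $(r_t,s_t)$, $t=1,\dots,\kappa$, with $r_{t+1}=r_t+1$ and $s_{t+1}=s_t+1$. Let a target matrix $M_t$ supported on cell $(r_t,s_t)$ be given for each $t$. By Lemma~\ref{lem:rankone},
$$M_t=\sum_{(S,T)\in\Theta_t}1_T1_S^{\top},\qquad \Theta_t\subseteq\mathcal F_{s_t}\times\mathcal F_{r_t},\qquad|\Theta_t|\le E.$$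

One path can copy only one value and can form only one sum, and a path of $b$ nodes has room for $D$ term edges in each direction. So we group the terms twice. For each $S$, split the terms of $\Theta_t$ with first coordinate $S$ into sets of at most $D$ terms, using as few sets as possible; these are the \emph{$S$-bunches} of $\Theta_t$. If $a_S\ge 1$ terms have first coordinate $S$, they form $\lceil a_S/D\rceil\le a_S/D+1$ bunches, so $\Theta_t$ has at most $\omega+E/D$ $S$-bunches. The \emph{$T$-bunches} are defined in the same way from the second coordinate and obey the same bound. Every term lies in exactly one $S$-bunch and exactly one $T$-bunch.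

The graph $\Gamma_\delta$ has layers $t=0,1,\dots,\kappa$, each consisting of \emph{chains}; a chain is a directed path $v_1\to\dots\to v_b$ of new nodes. Layer $t$ is responsible for the $S$-bunches of $\Theta_{t+1}$ (if $t<\kappa$) and the $T$-bunches of $\Theta_t$ (if $t>0$). It has as many chains as the larger of these two collections has bunches, so at most $\omega+E/D$. Assign each of these bunches to a chain of layer $t$ so that no chain gets two $S$-bunches or two $T$-bunches. A chain \emph{emits} the terms of its $S$-bunch and \emph{absorbs} the terms of its $T$-bunch. Distribute the emitted terms over the $b$ nodes of the chain, at most $\mu-1$ per node, and distribute the absorbed terms in the same way; this is possible because $D=(\mu-1)b$. For a chain $\beta$ let $S_\beta$ be the common first coordinate of its $S$-bunch, with $S_\beta=\emptyset$ if it has none, and let $T_\beta$ be the common second coordinate of its $T$-bunch, if it has one. Besides the edges along the chains, $\Gamma_\delta$ has the following edges.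
\begin{itemize}
\item For each $t$ and each $\theta\in\Theta_t$, a \emph{term edge} from the node of layer $t-1$ that emits $\theta$ to the node of layer $t$ that absorbs $\theta$.
\item For each chain $\beta$ with $S_\beta\ne\emptyset$, the edge $f_{S_\beta}\to v_1$.
\item For each chain $\beta$ with a $T$-bunch, a new \emph{end node} $e_\beta$ with the edges $v_b\to e_\beta$ and $e_\beta\to g_{T_\beta}$, and with the edge $f_{S_\beta}\to e_\beta$ if $S_\beta\neq\emptyset$.
\end{itemize}

The common nodes and the graphs $\Gamma_\delta$ for all $\delta$ together form a precircuit. It is acyclic, since edges lead from inputs to nodes $f_S$, from there to chains and end nodes, forward along a chain or from one layer to the next layer of the same $\Gamma_\delta$, and on to end nodes, nodes $g_T$, and outputs. It has no parallel edges: two term edges with the same tail and the same head would belong to terms with the same $S$ and the same $T$, and $\Theta_t$ has no repeated term; the other edges are distinct by construction. A chain node has at most one in-edge that is not a term edge (from its predecessor, or from $f_{S_\beta}$) and at most one out-edge that is not a term edge (to its successor, or to $e_\beta$).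 Hence every chain node has in-degree and out-degree at most $1+(\mu-1)=\mu$.

\subsection{What the circuit computes}

The in-edges of $g_T$ come from the end nodes $e_\beta$ with $T_\beta=T$, and $y_i=\sum_{T\ni i}g_T$. So the vector of outputs is $y=\sum_\beta 1_{T_\beta}e_\beta$, summed over all chains with an end node, where $e_\beta$ also denotes the linear form computed at that node. Define the matrix $Z_\delta$ by $Z_\delta x=\sum_\beta1_{T_\beta}e_\beta$, summed over such chains of $\Gamma_\delta$ only. The precircuit computes $\sum_\delta Z_\delta$. All edges into nodes of $\Gamma_\delta$ come from $\Gamma_\delta$ or from nodes $f_S$, so $Z_\delta$ depends on $\Gamma_\delta$ alone.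

\begin{lemma}\label{lem:diagonal}
The matrix $Z_\delta$ vanishes on all diagonals $\delta'<\delta$, and it agrees with $M_t$ on cell $(r_t,s_t)$ for $t=1,\dots,\kappa$.
\end{lemma}

\begin{proof}
Let $\Phi_t$ be the space of linear forms in the variables $x_j$ with $j\in I_{s_1}\cup\dots\cup I_{s_t}$, and let $\Phi_0=\{0\}$. We show by induction on $t$ that every node of a chain $\beta$ in layer $t$ computes $\langle S_\beta\rangle+\varphi$ for some $\varphi\in\Phi_t$.

The node $v_i$ of $\beta$ computes $\langle S_\beta\rangle$ plus the sum of the values arriving along term edges at $v_1,\dots,v_i$. In layer $0$ no term edges arrive, which gives the case $t=0$. Let $t\ge1$. A term edge arriving in layer $t$ belongs to some $\theta=(S,T)\in\Theta_t$ and starts on a chain $\beta'$ of layer $t-1$ with $S_{\beta'}=S$. By induction it carries $\langle S\rangle+\varphi_\theta$ with $\varphi_\theta\in\Phi_{t-1}$. Since $S\subseteq I_{s_t}$, this value lies in $\Phi_t$, and the claim follows.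

At $e_\beta$ the form $\langle S_\beta\rangle$ is added a second time to the value of $v_b$ and cancels, so $e_\beta$ is the sum of $\langle S\rangle+\varphi_\theta$ over the terms $\theta=(S,T)$ absorbed by $\beta$, all of which have $T=T_\beta$. Every term is absorbed by exactly one chain, so
$$Z_\delta x=\sum_{t=1}^\kappa\ \sum_{\theta=(S,T)\in\Theta_t}1_T\big(\langle S\rangle+\varphi_\theta\big)=\sum_{t=1}^\kappa M_tx+\sum_{t=1}^\kappa\ \sum_{\theta=(S,T)\in\Theta_t}1_T\varphi_\theta .$$
For $\theta\in\Theta_t$ we have $T\subseteq I_{r_t}$ and $\varphi_\theta\in\Phi_{t-1}$, so the matrix of $x\mapsto 1_T\varphi_\theta$ is supported on the cells $(r_t,s_j)$ with $j<t$. Such a cell lies on diagonal $r_t-s_j=\delta+(t-j)>\delta$. On the diagonals up to $\delta$ the matrix $Z_\delta$ therefore equals $\sum_tM_t$.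
\end{proof}

Now let $A$ be given. Build $\Gamma_\delta$ for $\delta=-(K-1),\dots,K-1$ in this order, taking as targets for $\Gamma_\delta$ the cells on diagonal $\delta$ of the residual $A_\delta=A+\sum_{\delta'<\delta}Z_{\delta'}$. We claim that $A_\delta$ vanishes on all diagonals with index less than $\delta$. For $\delta=-(K-1)$ there are none. If the claim holds for $\delta$, then by Lemma~\ref{lem:diagonal} the matrix $A_{\delta+1}=A_\delta+Z_\delta$ still vanishes on these diagonals, and it vanishes on diagonal $\delta$ as well, where $Z_\delta$ equals $A_\delta$. Hence $A_K=0$, that is, $\sum_\delta Z_\delta=A$, and the precircuit computes $A$.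

\subsection{The size of the circuit}

We apply Lemma~\ref{lem:repair} with $P$ the set of all chain nodes. There are $K^2$ cells, so at most $K^2E$ term edges. There are $\sum_{|\delta|<K}(K-|\delta|+1)=K^2+2K-1$ layers, so the number $C$ of chains satisfies
$$C\le(K^2+2K)\Big(\omega+\frac ED\Big).$$
The edges along chains number at most
$$Cb\le\Big(1+\frac2K\Big)\frac{K^2E}{\mu-1}+3K^2\omega b .$$
All other edges have an end outside $P$. These are the at most $K\omega$ edges $x_j\to f_S$, the at most $K\omega$ edges $g_T\to y_i$, and at most four edges per chain ($f_{S_\beta}\to v_1$, $f_{S_\beta}\to e_\beta$, $v_b\to e_\beta$, $e_\beta\to g_{T_\beta}$). So $Q\le 2K\omega+4C$. The precircuit has $h\le K^2E+Cb+Q$ edges, and Lemma~\ref{lem:repair} gives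
\begin{equation}\label{eq:size}
L_{\mu,\mu}(A)\le\Big(1+\frac1{\mu-1}\Big)\Big(1+\frac2K\Big)K^2E+3K^2\omega b+6K\omega+12C+3(n+4).
\end{equation}

It remains to insert the parameters. Let $\lambda=\log m$. From $n/K\le m\le n$ and $K\le\ell$ we get $\ell-\log\ell\le\lambda\le\ell$. Thus $1/\lambda=(1+O(\log\ell/\ell))/\ell$ and $\log\lambda/\sqrt\lambda=O(\log\ell/\sqrt\ell)$. Since also $Km\le n+K$,
$$K^2E=\Big(1+\frac{\log\lambda}{\sqrt\lambda}\Big)\frac{(Km)^2}{2\lambda}\le\Big(1+O\Big(\frac{\log\ell}{\sqrt\ell}\Big)\Big)\frac{n^2}{2\ell},\qquad K^2\omega=\frac{(Km)^2}{\lambda^5}=O\Big(\frac{n^2}{\ell^5}\Big).$$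
With $b=\lceil\ell\rceil$ and $D\ge b$ it follows that $K^2\omega b=O(n^2/\ell^4)$ and $C\le3K^2\omega+3K^2E/b=O(n^2/\ell^2)$. So the last four summands in \eqref{eq:size} are $O(n^2/\ell^2)$ in total, and $2/K\le2/\sqrt\ell$. Therefore
$$L_{\mu,\mu}(A)\le\Big(1+O\Big(\frac{\log\ell}{\sqrt\ell}\Big)\Big)\frac{\mu}{\mu-1}\cdot\frac{n^2}{2\ell},$$
uniformly in $A$, which is Theorem~\ref{thm:general}(b).

Parts (a) and (b) give the asymptotic formula of Theorem~\ref{thm:general} for $\mu<\infty$, and part (a) with Corollary~\ref{cor:depth3} gives it for $\mu=\infty$. This proves Theorem~\ref{thm:general}, and the case $d=k=2$, where $\frac{\mu}{\mu-1}=2$, is Theorem~\ref{thm:two}.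

\begin{remark}
Inequality \eqref{eq:size} shows what each parameter has to satisfy. The number $K$ of blocks must tend to infinity to make the extra layer of each diagonal negligible; for $K=1$ there are two layers for one cell, nothing is shared, and a term pays $1+\frac{2}{\mu-1}$ edges, which for $\mu=2$ is the factor $3$ of Corollary~\ref{cor:depth3}. On the other side $\log K=o(\ell)$ is needed, since a term in a cell accounts for about $2\log m=2\ell-2\log K$ entries. The chain length $b$ must tend to infinity to make the overhead per chain negligible. It cannot be too large, because each set in a family may leave one chain per layer partly empty, at a total cost of order $K^2\omega b$; this is where the weight bound of Lemma~\ref{lem:rankone} is used a second time.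
\end{remark}

\begin{thebibliography}{9}

\bibitem{CLBO}
\emph{Complexity of Linear Boolean Operators},
\texttt{http://web.vu.lt/mif/s.jukna/ftp/linear-final.pdf}.

\end{thebibliography}
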